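# Graded ranks of the Morava $K$-theory of $p$-groups

## The theorem: even degrees modulo $2(p^n-1)$

Fix a prime $p$ and an integer $n\ge 1$. Let $K(n)$ be the $n$-th Morava $K$-theory at $p$, with coefficient ring the graded field $K(n)^*=\mathbb F_p[v_n,v_n^{-1}]$, $|v_n|=-2(p^n-1)$. For a finite group $G$, the module $K(n)^*(BG)$ is finitely generated and free over $K(n)^*$. Multiplication by $v_n$ makes it $2(p^n-1)$-periodic. Write
$$k_j=\operatorname{rank}_{K(n)^*}K(n)^j(BG)=\dim_{\mathbb F_p}K(n)^j(BG),$$
the number of module generators in degrees congruent to $j$ modulo $2(p^n-1)$. We write $K(n)^{\rm odd}(BG)=0$ when $K(n)^*(BG)$ vanishes in all odd degrees. Finally let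
$$X_n(G)=\operatorname{Hom}_{\rm cont}(\mathbb Z_p^n,G)/G$$
be the set of conjugacy classes of continuous homomorphisms.

**Theorem 1.** Let $G$ be a finite $p$-group with $K(n)^{\rm odd}(BG)=0$. Then for $0<i<p^n-1$
$$k_{2i}=k_0-1=\frac{|X_n(G)|-1}{p^n-1}.$$

The first equality was posed as a conjecture in "Morava $K$-theory of Classifying Spaces" (http://www.math.uni-wuppertal.de/~schuster/research/pdf/MKBG.pdf). So the conjecture is true.

In plain words: a basis of $K(n)^*(BG)$ is spread over the $p^n-1$ even residues modulo $2(p^n-1)$. The theorem says that the spread is as even as it can be, except that residue $0$ gets one generator more than each of the others. If the common value is $m$, the total rank is $(p^n-1)m+1=|X_n(G)|$. For $p^n=2$ there is only one even residue, and the statement is empty.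

As for $X_n(G)$: a continuous homomorphism $\mathbb Z_p^n\to G$ is given by the images of the $n$ standard generators, so it is a commuting $n$-tuple of elements of $p$-power order. For a $p$-group, $X_n(G)$ is the set of commuting $n$-tuples up to simultaneous conjugation. If $A$ is an abelian $p$-group, $|X_n(A)|=|A|^n$. If $n=1$ and $G$ is a $p$-group, $X_1(G)$ is the set of conjugacy classes of $G$.

We shall derive Theorem 1 from a formula for all finite groups (Theorem 2), and use the same formula to see exactly what happens when $G$ is not a $p$-group (Theorem 3) and when evenness is dropped (Theorem 4).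

## Abelian $p$-groups by hand

Put $c=p^n-1$. For $G=\mathbb Z/p$ we have $K(n)^*(B\mathbb Z/p)=K(n)^*[x]/(x^{p^n})$ with $|x|=2$. The basis $1,x,\dots,x^{p^n-1}$ lies in degrees $0,2,\dots,2(p^n-1)$. The first and the last are congruent modulo $2c$, so $k_0=2$ and $k_{2i}=1$ for $0<i<c$. This agrees with $(|X_n|-1)/c=(p^n-1)/c=1$.

For $A=\prod_{l=1}^s\mathbb Z/p^{r_l}$, put $q_l=p^{nr_l}$. A basis of $K(n)^*(BA)$ is given by the monomials $x_1^{e_1}\cdots x_s^{e_s}$ with $0\le e_l<q_l$. To count those of degree $\equiv 2i$, work in the group ring $\mathbb Z[\mathbb Z/c]$, writing $[e]$ for the basis elements and $R=\sum_e[e]$. Since $c$ divides $q_l-1$, the exponents $1,\dots,q_l-1$ are equidistributed modulo $c$, so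
$$\sum_{0\le e<q_l}[e]=[0]+\frac{q_l-1}{c}R .$$
As $R^2=cR$, we have $([0]+aR)([0]+bR)=[0]+(a+b+abc)R$, and $1+c(a+b+abc)=(1+ca)(1+cb)$. So the product over $l$ is $[0]+\frac{|A|^n-1}{c}R$, because $\prod_l q_l=|A|^n$. The coefficient of $[i]$ is $k_{2i}$. This is Theorem 1 for abelian $p$-groups.

The count used an explicit monomial basis. For nonabelian $G$ there is none to use.

## A direct attempt modulo $p$ and its single point

A grading by $\mathbb Z/(p^n-1)$ is the same thing as an action of the group of $(p^n-1)$-st roots of unity, once the ground field contains them. The field $\mathbb F_{p^n}$ does. So a natural plan is this. Let $D'=\mathbb F_{p^n}[u^{\pm1}]$ with $|u|=-2$, made into a $K(n)^*$-algebra by $v_n\mapsto u^{p^n-1}$. Each $\zeta\in\mathbb F_{p^n}^\times$ acts on $D'$ by $u\mapsto\zeta^{-1}u$, and this fixes the image of $v_n$. So $\mathbb F_{p^n}^\times$ acts on $V'=(K(n)^*(BG)\otimes_{K(n)^*}D')^0$. A basis element $y$ of even degree $d$ contributes the vector $y\otimes u^{d/2}$, on which $\zeta$ acts by $\zeta^{-d/2}$. So if $K(n)^{\rm odd}(BG)=0$,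 the character $\zeta\mapsto\zeta^{-i}$ occurs $k_{2i}$ times in $V'$. This half of the plan works.

The other half is to identify the representation $V'$ with something computable. One would like to embed $K(n)^*(BG)\otimes D'$ into functions on the set of homomorphisms $f:\mathbb Z_p^n\to G$: pull a class $y$ back along $f$ to some $K(n)^*(B(\mathbb Z/p^r)^n)$, and evaluate the generators $x_1,\dots,x_n$ there at elements of the graded field $D'$. If these functions were all functions on $X_n(G)$, and the roots of unity permuted the points, $V'$ would be a permutation module.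

Here is where it stops. In $K(n)^*(B(\mathbb Z/p^r)^n)$ each $x_l$ satisfies $x_l^{p^{nr}}=0$. A ring map to a graded field must send $x_l$ to $0$. So there is only one evaluation, namely restriction to the base point, and it gives the same value for every $f$. The resulting map has image of rank $1$, whereas the source has rank larger than $1$ already for $G=\mathbb Z/p$.

The way out is to deform the equation $x^{p^n}=0$, which has one $p^n$-fold root, to an equation in characteristic $0$ with $p^n$ distinct roots. Two things must then be arranged. The lift must remember the degrees $d$ modulo $2(p^n-1)$. And the roots of unity must permute the new points in a way that we understand.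

## Formal groups and the completed Johnson–Wilson theory

**Formal group laws.** A complex oriented ring theory $E$ has a class $x\in E^2(\mathbb{CP}^\infty)$ with $E^*(\mathbb{CP}^\infty)=E^*[[x]]$. Power series are taken in the graded sense: an element of degree $d$ is a formal sum $\sum e_ix^i$ with $|e_i|+2i=d$. Every line bundle has an Euler class, and Euler classes of tensor products are given by a formal group law $F(x,y)\in E^*[[x,y]]$, with $F$ homogeneous of degree $2$. Write $x+_Fy=F(x,y)$ and let $[m]_F(x)$ be the $m$-fold formal sum of $x$. Over a field of characteristic $p$, $F$ has height $n$ if $[p]_F(x)$ is a unit times $x^{p^n}$ plus higher terms. Example: $F=x+y-xy$ has $[p]_F(x)=1-(1-x)^p$, which is $x^p$ modulo $p$, so its reduction has height $1$.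

**Logarithm.** Let $F_0$ be a formal group law over $\mathbb Z_p$. There is a series $g(x)=x+\cdots\in\mathbb Q_p[[x]]$ with $g(F_0(x,y))=g(x)+g(y)$. Differentiating in $y$ at $y=0$ gives $g'(x)\,\partial_2F_0(x,0)=1$. Since $\partial_2F_0(x,0)\in\mathbb Z_p[[x]]$ has constant term $1$, we get $g'\in\mathbb Z_p[[x]]^\times$.

**Weierstrass preparation.** Let $\mathcal O$ be a complete discrete valuation ring and $f=\sum c_ix^i\in\mathcal O[[x]]$ with $c_i$ in the maximal ideal for $i<d$ and $c_d$ a unit. Then $f=UW$ uniquely, with $U$ a unit of $\mathcal O[[x]]$ and $W$ a distinguished polynomial of degree $d$, that is, monic with all lower coefficients in the maximal ideal.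

**Graded local rings.** A graded ring is graded local if it has a unique maximal homogeneous ideal $I$. Nakayama's lemma holds: a finitely generated graded module $Q$ with $IQ=Q$ is zero. Example: $\mathbb Z_p[v^{\pm1}]$ with $|v|\ne0$ is graded local with ideal $(p)$, although $1+v$ is a nonunit outside $(p)$.

**The theory $E$.** Let $E=L_{K(n)}E(n)$ be completed Johnson–Wilson theory, and let $I_k=(v_0,\dots,v_{k-1})$ with $v_0=p$. The following facts are standard; see Hovey–Strickland, *Morava K-theories and localisation*, Mem. AMS 666, §§1–2.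

1. $E$ is a homotopy commutative complex oriented ring spectrum with $E_*=\mathbb Z_{(p)}[v_1,\dots,v_{n-1},v_n^{\pm1}]^\wedge_{I_n}$ (completed in the graded sense). This is a Noetherian complete graded local ring with maximal ideal $I_n$, concentrated in even degrees, and $v_0,\dots,v_{n-1}$ is a regular sequence in it.
2. $E$ underlies an $MU$-module on which $MU_*$ acts through $MU_*\to E_*$: indeed $E(n)$ is a localized quotient of $MU_{(p)}$ by a regular sequence, and one localizes in $MU$-modules. Put $E/I_0=E$ and let $E/I_{k+1}$ be the cofibre of $v_k:\Sigma^{|v_k|}E/I_k\to E/I_k$, where $|v_k|$ is the homotopy degree. Then $\pi_*(E/I_k)=E_*/I_k$. Moreover $E/I_n=L_{K(n)}(E(n)/I_n)=L_{K(n)}K(n)=K(n)$.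
3. The formal group law $F$ of $E$ satisfies $[p]_F(x)\equiv v_nx^{p^n}$ modulo $(I_n,x^{p^n+1})$.
4. $E^*\big(B\prod_{l=1}^s\mathbb Z/p^{r_l}\big)=E^*[[x_1,\dots,x_s]]/([p^{r_1}]_F(x_1),\dots,[p^{r_s}]_F(x_s))$. By Weierstrass preparation over $E^*$ this is finite free over $E^*$, with basis the monomials in which $x_l$ has exponent $<p^{nr_l}$.

Example: for $n=1$ we have $E_*=\mathbb Z_p[v_1^{\pm1}]$, and $K(1)$ is the cofibre of $p$ on $E$.

## Lifting a basis from $K(n)$ to $E$ without moving degrees

The purpose of this section is to replace the $\mathbb F_p[v_n^{\pm1}]$-basis of $K(n)^*(BG)$ by an $E^*$-basis of $E^*(BG)$ in the same degrees. We first need finite generation, so that Nakayama applies.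

**Lemma 5.** For every finite group $G$, $E^*(BG)$ is finitely generated over $E^*$.

*Proof.* Let $A$ be finite abelian with Sylow $p$-subgroup $A_{(p)}$. Then $BA_{(p)}\to BA$ is a $\mathbb Z_{(p)}$-homology equivalence and $E$ is $p$-local, so $E^*(BA)=E^*(BA_{(p)})$, which is finitely generated by fact 4.

For general $G$, embed $G\subset U(\ell)$ and let $Y=U(\ell)/T^\ell$, where $T^\ell$ is the diagonal torus. This is a compact smooth $G$-manifold, hence a finite $G$-CW complex. Its isotropy groups lie in conjugates of $T^\ell$, so they are abelian. The space $EG\times_GY$ is the bundle of flags of the vector bundle $EG\times_G\mathbb C^\ell$ over $BG$. By the projective bundle theorem, used repeatedly, $E^*(EG\times_GY)$ is a finite free $E^*(BG)$-module with $1$ in a basis. So $E^*(BG)$ is an $E^*$-module summand of it, and it is enough that $E^*(EG\times_GY)$ is finitely generated.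

Let $Y^k$ be the skeleta. The group $E^*(EG\times_GY^k,EG\times_GY^{k-1})$ is a finite product of modules $E^{*-k}(BA)$, one for each orbit of $k$-cells, with $A$ the (abelian) isotropy group. These are finitely generated. Since $E^*$ is Noetherian, the long exact sequences of the pairs show by induction on $k$ that $E^*(EG\times_GY^k)$ is finitely generated. $\square$

**Lemma 6.** If $K(n)^{\rm odd}(BG)=0$, then $E^*(BG)$ is a finite free $E^*$-module on generators of even degree, and $E^*(BG)/I_nE^*(BG)\cong K(n)^*(BG)$ as graded $\mathbb F_p[v_n^{\pm1}]$-modules.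

*Proof.* Put $N_k=(E/I_k)^*(BG)$, an $MU_*$-module, so $N_n=K(n)^*(BG)$ and $N_0=E^*(BG)$.

**Step 1: evenness climbs from $K(n)$ to $E$.** We show that $N_k^{\rm odd}=0$ for $k=n,n-1,\dots,0$, by descending induction. The case $k=n$ is the hypothesis. Suppose $N_{k+1}^{\rm odd}=0$, and write $X=E/I_k$ and $v=v_k$, so $X/v=E/I_{k+1}$. Let $X/v^a$ be the cofibre of $v^a$ on $X$. The factorization $v^a=v^{a-1}\circ v$ gives (octahedral axiom) cofibrations
$$\Sigma^{(a-1)|v|}X/v\to X/v^a\to X/v^{a-1},$$
and the second map is compatible with the maps from $X$. Since $|v|$ is even, $\Sigma^{(a-1)|v|}X/v$ has no odd cohomology on $BG$. By induction on $a$, the long exact sequence gives two things: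

- $(X/v^a)^{\rm odd}(BG)=0$, since it sits between two vanishing groups;
- $(X/v^a)^{\rm even}(BG)\to(X/v^{a-1})^{\rm even}(BG)$ is surjective, since the next term is odd cohomology of $\Sigma^{(a-1)|v|}X/v$.

Next, $X$ is the homotopy limit of the $X/v^a$. The compatible maps $X\to X/v^a$ lift to a map $X\to\operatorname{holim}_aX/v^a$. Since $v$ is a nonzerodivisor on $E_*/I_k$, $\pi_*(X/v^a)=E_*/(I_k,v^a)$. This tower is surjective, so there is no $\lim^1$ and $\pi_*\operatorname{holim}=\lim_aE_*/(I_k,v^a)$. The module $E_*/I_k$ is finitely generated over the complete Noetherian ring $E_*$ and $v\in I_n$, so it is $v$-adically complete and the limit is $E_*/I_k=\pi_*X$. Hence the map is an equivalence. For $j$ odd, the Milnor sequence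
$$0\to\textstyle\lim^1_a(X/v^a)^{j-1}(BG)\to N_k^j\to\lim_a(X/v^a)^j(BG)\to0$$
has vanishing outer terms: the left one because the tower in even degree $j-1$ is surjective, the right one because $j$ is odd. So $N_k^{\rm odd}=0$.

**Step 2: the sequence $v_0,\dots,v_{n-1}$ is regular on $E^*(BG)$.** In the long exact sequence of $\Sigma^{|v_k|}E/I_k\xrightarrow{v_k}E/I_k\to E/I_{k+1}$ all odd groups vanish. It therefore breaks into short exact sequences, which say that $v_k$ is injective on $N_k$ and $N_{k+1}=N_k/v_kN_k$, as $MU_*$-modules. With $N=N_0=E^*(BG)$ this means: $N$ is even, $v_0,\dots,v_{n-1}$ is regular on $N$, and $N/I_nN=N_n=K(n)^*(BG)$, compatibly with $v_n$.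

**Step 3: freeness.** By Lemma 5, $N$ is finitely generated. Lift a homogeneous basis of $N/I_nN$ to $N$. By Nakayama we get a surjection $P\to N$ with $P$ finite free and $P/I_nP\cong N/I_nN$. Let $Q$ be its kernel, which is finitely generated as $E^*$ is Noetherian. Since $v_0$ is injective on $N$, the snake lemma shows that $0\to Q/v_0\to P/v_0\to N/v_0\to0$ is exact. Now $v_1$ is injective on $N/v_0$, so we may reduce modulo $v_1$, and so on. At the end, $Q/I_nQ=\ker(P/I_nP\to N/I_nN)=0$, and $Q=0$ by Nakayama. $\square$

When $K(n)^{\rm odd}(BG)=0$, let $y_1,\dots,y_h$ be a homogeneous $E^*$-basis of $E^*(BG)$, of even degrees $d_1,\dots,d_h$. Their images form a basis of $K(n)^*(BG)$, so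
$$k_{2i}=\#\{j: d_j\equiv2i\bmod 2(p^n-1)\}.\tag{1}$$

## Torsion points, and the roots of unity acting on them

This section constructs the points that were missing modulo $p$, with an action of the group $C$ of $(p^n-1)$-st roots of unity.

**Step 1: a formal group law over $\mathbb Z_p$ with extra symmetry.** Let $\bar F$ be the image of $F$ over $E^*/(v_1,\dots,v_{n-1})=\mathbb Z_p[v_n^{\pm1}]$. The coefficient of $x^iy^j$ in $F$ has cohomological degree $-2(i+j-1)$, and $\mathbb Z_p[v_n^{\pm1}]$ is nonzero only in degrees divisible by $2(p^n-1)$. Hence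
$$\bar F(x,y)=\sum_{i+j\equiv1\,(p^n-1)}a_{ij}\,v_n^{(i+j-1)/(p^n-1)}x^iy^j,\qquad a_{ij}\in\mathbb Z_p.$$
Set $v_n=1$: $F_0=\sum a_{ij}x^iy^j$ is a formal group law over $\mathbb Z_p$. Let $\mathsf K=\overline{\mathbb Q}_p$, let $\mathfrak m$ be the maximal ideal of its valuation ring, and let $C=\mu_{p^n-1}(\mathsf K)$. Since only exponents with $i+j\equiv1$ occur, for $\zeta\in C$
$$F_0(\zeta x,\zeta y)=\zeta F_0(x,y).\tag{2}$$
This is how the grading enters: it has become a symmetry of $F_0$.

**Step 2: there are $p^{nr}$ points of order dividing $p^r$.** Let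
$$\Lambda=\{a\in\mathfrak m:[p^r]_{F_0}(a)=0\text{ for some }r\},$$
a group under $+_{F_0}$. By fact 3, $[p]_{F_0}(x)\equiv x^{p^n}+(\text{higher terms})$ modulo $p$. Iterating, $[p^r]_{F_0}(x)\equiv x^{p^{nr}}+(\text{higher terms})$ modulo $p$. By Weierstrass preparation, $[p^r]_{F_0}$ is a unit times a distinguished polynomial of degree $p^{nr}$, all of whose roots lie in $\mathfrak m$. The roots are distinct. Indeed, differentiating $g([p^r]_{F_0}(x))=p^rg(x)$, with $g$ the logarithm of $F_0$, gives
$$[p^r]_{F_0}'(x)=\frac{p^r\,g'(x)}{g'([p^r]_{F_0}(x))},$$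
which has no zero in $\mathfrak m$ because $g'\in\mathbb Z_p[[x]]^\times$. So $|\Lambda[p^r]|=p^{nr}$ for all $r$. The group $\Lambda[p^r]$ has $p$-torsion of order $p^n$, so it is a sum of $n$ nonzero cyclic groups of order at most $p^r$. As its order is $p^{nr}$, it is $(\mathbb Z/p^r)^n$. Hence $\Lambda\cong(\mathbb Q_p/\mathbb Z_p)^n$.

**Step 3: $\zeta-1$ is invertible.** By (2), $a\mapsto\zeta a$ is an automorphism of the group $\Lambda$. Consider the endomorphism $\zeta-1$ of $\Lambda$, that is, $a\mapsto\zeta a-_{F_0}a$. If $\zeta\ne1$ and $a\neq0$, then $\zeta a\ne a$, because $\zeta a$ is a product in the field $\mathsf K$. So $\zeta-1$ is injective, hence bijective on each finite group $\Lambda[p^r]$, hence on $\Lambda$.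

Let $T=\operatorname{Hom}(\Lambda,\mathbb Q_p/\mathbb Z_p)\cong\mathbb Z_p^n$ and $\zeta^*:T\to T$, $t\mapsto t\circ\zeta$. As $C$ is abelian, $(\zeta\eta)^*=\zeta^*\eta^*$. Since $\zeta^*-1$ is the dual of $\zeta-1$,
$$\text{for }1\ne\zeta\in C,\quad\zeta^*-1:T\to T\ \text{ is bijective.}\tag{3}$$

**Step 4: the action on homomorphisms.** Put $S=\operatorname{Hom}_{\rm cont}(T,G)/G$. A choice of isomorphism $T\cong\mathbb Z_p^n$ identifies $S$ with $X_n(G)$. The set $S$ is finite, since each $f:T\to G$ factors through $T/p^r$ for $r$ large enough depending only on $G$. The abelian group $C$ acts on $S$ by $\zeta\cdot[f]=[f\circ\zeta^*]$.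

**Theorem 2.** Let $G$ be any finite group with $K(n)^{\rm odd}(BG)=0$. With the action of $C$ on $X_n(G)\cong S$ just defined, for all $i$
$$k_{2i}=\#\{\,C\text{-orbits in }X_n(G)\text{ whose stabilizer has order dividing }i\,\}.$$

**Example: $G=\mathbb Z/p$.** Let $[p]_{F_0}=UW$ be the Weierstrass factorization and $\zeta\in C$ a primitive $(p^n-1)$-st root of unity. By (2), $[p]_{F_0}(\zeta x)=\zeta[p]_{F_0}(x)$, so $U(\zeta x)\cdot\zeta^{-1}W(\zeta x)=U(x)W(x)$. As $\zeta^{p^n}=\zeta$, $\zeta^{-1}W(\zeta x)$ is monic, and it is distinguished over $\mathbb Z_p[\zeta]$. By uniqueness $W(\zeta x)=\zeta W(x)$. So only exponents $\equiv1$ modulo $p^n-1$ occur in $W$, and also $W(0)=0$. Hence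
$$W(x)=x^{p^n}+ax.$$
Comparing linear terms, $p=U(0)a$, so $a\in p\,\mathbb Z_p^\times$. This is the deformation of $x^{p^n}=0$ that we wanted: $\Lambda[p]$ consists of $0$ and the $p^n-1$ roots of $x^{p^n-1}=-a$, which form a single free $C$-orbit. Now $\operatorname{Hom}(T,\mathbb Z/p)=\Lambda[p]$, with $\alpha\circ\zeta^*=\zeta\alpha$. So there are two orbits, with stabilizers $C$ and $1$, and Theorem 2 gives $k_0=2$ and $k_{2i}=1$ for $0<i<p^n-1$, as computed above.

**Example: $n=1$.** Here $C=\mu_{p-1}\subset\mathbb Z_p^\times$. The series $\zeta x$ and $[\zeta]_{F_0}(x)$ (with $\zeta$ regarded as a $p$-adic integer) are both endomorphisms of $F_0$ with derivative $\zeta$ at $0$. An endomorphism $\phi$ satisfies $g(\phi(x))=\phi'(0)g(x)$, so they are equal. Thus $\zeta$ acts on $\Lambda$ and $T\cong\mathbb Z_p$ as multiplication by the number $\zeta$, and $C$ acts on classes of elements of $p$-power order by $[g]\mapsto[g^\zeta]$. For $p=3$ this is $[g]\mapsto[g^{-1}]$.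

## Evaluating at the points: Hopkins–Kuhn–Ravenel characters

The purpose of this section is to identify $E^*(BG)$, after a suitable base change to characteristic $0$, with functions on $S$, and to keep track of $C$. No evenness is assumed here; $G$ is any finite group.

**Step 1: the coefficient ring that remembers degrees.** Let $D=\mathsf K[u^{\pm1}]$ with $|u|=-2$, a graded $E^*$-algebra via $E^*\to\mathbb Z_p[v_n^{\pm1}]\to D$, $v_n\mapsto u^{p^n-1}$. For $a,b\in\mathfrak m$, the power of $u$ in each term of $\bar F(au^{-1},bu^{-1})$ is $u^{(i+j-1)-(i+j)}=u^{-1}$, so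
$$\bar F(au^{-1},bu^{-1})=F_0(a,b)\,u^{-1}.$$
For $\zeta\in C$ let $\sigma_\zeta:D\to D$ be the graded $\mathsf K$-algebra automorphism with $\sigma_\zeta(u)=\zeta^{-1}u$. It fixes $u^{p^n-1}$, so it is an $E^*$-algebra map.

**Step 2: the evaluation map $\psi$.** Each $\alpha\in\Lambda[p^r]$ is a character $t\mapsto t(\alpha)$ of $T/p^r$ with values in $\mathbb Q_p/\mathbb Z_p\subset S^1$. Let $c(\alpha)\in E^2(B(T/p^r))$ be the pullback of the orientation class along it. Sums of characters correspond to tensor products of line bundles, so $c(\alpha+_{F_0}\beta)=c(\alpha)+_Fc(\beta)$. Choose a basis $b_1,\dots,b_n$ of $\Lambda[p^r]$ over $\mathbb Z/p^r$. By fact 4,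
$$E^*(B(T/p^r))=E^*[[c(b_1),\dots,c(b_n)]]/([p^r]_F(c(b_l))),$$
and this is generated as an $E^*$-algebra by the $c(b_l)$, since it has a finite basis of monomials.

We define a graded $E^*$-algebra map $\psi_r:E^*(B(T/p^r))\to D$ by $c(b_l)\mapsto b_lu^{-1}$. To see that this makes sense, take a power series homogeneous of degree $d$ and apply $E^*\to\mathbb Z_p[v_n^{\pm1}]$. A term $v_n^ex^I$ in it has $2|I|-2(p^n-1)e=d$, so it goes to $b^I$ times $u^{(p^n-1)e-|I|}=u^{-d/2}$. The value is therefore $u^{-d/2}$ times a power series over $\mathbb Z_p$ evaluated at elements $b_l\in\mathfrak m$ of a finite extension of $\mathbb Q_p$, and this converges. The relations are respected, as $[p^r]_F(c(b_l))\mapsto[p^r]_{F_0}(b_l)u^{-1}=0$.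

If $\alpha=[m_1]_{F_0}(b_1)+_{F_0}\cdots+_{F_0}[m_n]_{F_0}(b_n)$, then $c(\alpha)$ is the power series $[m_1]_F(c(b_1))+_F\cdots+_F[m_n]_F(c(b_n))$, whose value is $\alpha u^{-1}$ by Step 1. So
$$\psi_r(c(\alpha))=\alpha u^{-1}\qquad(\alpha\in\Lambda[p^r]).\tag{4}$$
By (4), $\psi_r$ does not depend on the basis. Pullback along $T/p^{r+1}\to T/p^r$ sends $c(\alpha)$ to $c(\alpha)$, so again by (4) the $\psi_r$ are compatible. They define
$$\psi:E^*_{\rm cont}(BT):=\operatorname{colim}_rE^*(B(T/p^r))\to D.$$
For $\alpha\ne0$, $\psi(c(\alpha))=\alpha u^{-1}$ is invertible. Let $\Omega$ be the multiplicative set generated by the $c(\alpha)$ with $0\ne\alpha\in\Lambda$. Then $\psi$ extends to $L:=\Omega^{-1}E^*_{\rm cont}(BT)$.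

**Step 3: the character isomorphism.** We use the following theorem, for a one-point space.

**HKR theorem** (Hopkins–Kuhn–Ravenel, *Generalized group characters and complex oriented cohomology theories*, J. AMS 13 (2000), Theorem C). Let $E$ be complex oriented, with $E^*$ a complete Noetherian graded local ring of residue characteristic $p$ and $p^{-1}E^*\neq0$, whose formal group law has height $n$ over the residue field. Then for every finite group $G$
$$L\otimes_{E^*}E^*(BG)\to\operatorname{Map}(\operatorname{Hom}_{\rm cont}(T,G),L)^G=\operatorname{Map}(S,L),\qquad l\otimes y\mapsto(f\mapsto l\cdot f^*y)$$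
is an isomorphism of graded $L$-modules.

All hypotheses hold for our $E$: facts 1 and 3 give completeness, torsion-freeness and height $n$. Since $S$ is finite, base change along $L\to D$ gives an isomorphism of graded $D$-modules
$$\Phi:E^*(BG)\otimes_{E^*}D\xrightarrow{\ \cong\ }\operatorname{Map}(S,D),\qquad\Phi(y\otimes d)(f)=\psi(f^*y)\,d.\tag{5}$$

If $K(n)^{\rm odd}(BG)=0$, comparing ranks in (5) gives $\sum_{i=0}^{p^n-2}k_{2i}=h=|X_n(G)|$. This is one equation for $p^n-1$ unknowns. To separate the $k_{2i}$ we must follow the automorphisms $\sigma_\zeta$ through $\Phi$.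

**Step 4: equivariance.** We claim that on $E^*_{\rm cont}(BT)$
$$\sigma_\zeta\circ\psi=\psi\circ(B\zeta^*)^*.\tag{6}$$
Both sides are $E^*$-algebra maps, so it suffices to compare them on the generators $c(\alpha)$. On the left, $\sigma_\zeta(\alpha u^{-1})=\alpha(\zeta^{-1}u)^{-1}=\zeta\alpha\,u^{-1}$. On the right, the character $\alpha$ composed with $\zeta^*$ is $t\mapsto(t\circ\zeta)(\alpha)=t(\zeta\alpha)$, which is the character $\zeta\alpha$. So $(B\zeta^*)^*c(\alpha)=c(\zeta\alpha)$, and $\psi$ of it is $\zeta\alpha\,u^{-1}$ by (4). This proves (6).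

Applying (6) to $f^*y$ gives $\sigma_\zeta(\psi(f^*y))=\psi((f\circ\zeta^*)^*y)$. Hence, with $f'=f\circ(\zeta^*)^{-1}$, so that $f=f'\circ\zeta^*$,
$$\Phi(y\otimes\sigma_\zeta d)(f)=\psi(f^*y)\,\sigma_\zeta(d)=\sigma_\zeta\big(\psi(f'^*y)\,d\big)=\sigma_\zeta\big(\Phi(y\otimes d)(f')\big).$$

Now take degree $0$ parts in (5). Let $V=(E^*(BG)\otimes_{E^*}D)^0$, with $C$ acting through $1\otimes\sigma_\zeta$. Since $\sigma_\zeta$ is the identity on $D^0=\mathsf K$,
$$V\cong\operatorname{Map}(S,\mathsf K)\quad\text{as }\mathsf K[C]\text{-modules},\qquad(\zeta\cdot h)(f)=h(f\circ(\zeta^*)^{-1}).\tag{7}$$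
The right side is the permutation module of the $C$-set $S$.

## Counting orbits by degree: proof of Theorem 2

We decompose the representation $V$ in two ways. The count is put in a form that will serve for Theorem 4 as well.

**Lemma 7.** Let $G$ be a finite group, and suppose $E^*(BG)\otimes_{E^*}D$ has a finite homogeneous $D$-basis $w_1,\dots,w_h$ of elements fixed by all $1\otimes\sigma_\zeta$, of even degrees $e_1,\dots,e_h$. Then for every $i$, the number of $j$ with $e_j\equiv2i$ modulo $2(p^n-1)$ is the number of $C$-orbits in $S$ whose stabilizer has order dividing $i$.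

*Proof.* Let $\eta_i$ be the character $\zeta\mapsto\zeta^{-i}$ of $C$. It depends only on $i$ modulo $p^n-1$, and these characters are distinct.

**Step 1: multiplicity of $\eta_i$ seen from degrees.** Since $|u|=-2$, $V$ has the $\mathsf K$-basis $u^{e_j/2}w_j$. The element $\zeta$ acts on it through $\sigma_\zeta(u^{e_j/2})=\zeta^{-e_j/2}u^{e_j/2}$. So $\eta_i$ occurs as often as $e_j/2\equiv i$ modulo $p^n-1$, that is, $e_j\equiv2i$ modulo $2(p^n-1)$.

**Step 2: multiplicity of $\eta_i$ seen from orbits.** By (7), $V$ is the direct sum over the orbits $O\subset S$ of $\operatorname{Map}(O,\mathsf K)$. Let $s_0\in O$ have stabilizer $H$. A function $h$ on $O$ lies in the $\eta_i$-part exactly when $h(\zeta^{-1}s)=\eta_i(\zeta)h(s)$ for all $\zeta$ and $s$. Such an $h$ is determined by $h(s_0)$. Taking $\zeta\in H$, a nonzero $h$ forces $\eta_i|_H=1$. Conversely, if $\eta_i|_H=1$, then $h(\zeta^{-1}s_0)=\eta_i(\zeta)$ is well defined. So $\eta_i$ occurs once in $\operatorname{Map}(O,\mathsf K)$ if $\eta_i|_H=1$, and not at all otherwise. The group $H$ is generated by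 a primitive $|H|$-th root of unity, so $\eta_i|_H=1$ if and only if $|H|$ divides $i$. Comparing the two steps gives the lemma. $\square$

*Proof of Theorem 2.* By Lemma 6, the elements $w_j=y_j\otimes1$ form a $D$-basis of $E^*(BG)\otimes_{E^*}D$. They are fixed by $1\otimes\sigma_\zeta$ and have even degrees $d_j$. Lemma 7 and (1) give the formula. $\square$

## For $p$-groups the action is free off the trivial class: proof of Theorem 1

Let $G$ be a finite $p$-group, and let $1$ denote the trivial homomorphism $T\to G$.

**Lemma 8.** $C$ acts freely on $S\setminus\{[1]\}$.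

*Proof.* Suppose $1\ne\zeta\in C$ fixes $[f]$. Then there is $g\in G$ with
$$f(\zeta^*t)=g\,f(t)\,g^{-1}\qquad\text{for all }t\in T.$$
The order of $g$ is a power of $p$, while that of $\zeta$ is prime to $p$; so we iterate until $g$ disappears. Applying the relation $s=|G|$ times gives $f((\zeta^*)^st)=g^sf(t)g^{-s}=f(t)$. Put $\xi=\zeta^s$. Since $s$ is a power of $p$ and $\zeta\neq1$ has order prime to $p$, $\xi\ne1$. Now $f(\xi^*t)=f(t)$ for all $t$, so $f$ kills $(\xi^*-1)T$, which is all of $T$ by (3). So $f$ is trivial. $\square$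

*Proof of Theorem 1.* The trivial class is fixed by $C$, so it is an orbit with stabilizer $C$, of order $p^n-1$. By Lemma 8 all other orbits are free; there are $m=(|S|-1)/(p^n-1)$ of them. Apply Theorem 2. For $i=0$ every stabilizer order divides $0$, so $k_0=m+1$. For $0<i<p^n-1$ the number $p^n-1$ does not divide $i$, so the trivial class does not count while the free orbits do, and $k_{2i}=m$. Hence
$$k_{2i}=m=k_0-1=\frac{|X_n(G)|-1}{p^n-1}.$$
For $p^n=2$ there is no such $i$. $\square$

**Example.** Let $n=1$, $p=3$, and let $G$ be the group of upper unitriangular $3\times3$ matrices over $\mathbb F_3$, of order $27$. By Atiyah's completion theorem, for a $p$-group $KU^1(BG)=0$ and $KU^0(BG)\cong\mathbb Z\oplus(I\otimes\mathbb Z_p)$, with $I$ the augmentation ideal of the representation ring. This is torsion-free, so mod $p$ $K$-theory of $BG$ is even, and so is its direct summand $K(1)^*(BG)$. There are $3$ central classes and $24/3=8$ others, so $|X_1(G)|=11$. Theorem 1 gives $k_2=(11-1)/2=5$ and $k_0=6$. In terms of orbits, $C=\{\pm1\}$ acts by $[g]\mapsto[g^{-1}]$,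 and Lemma 8 says that in this group only the identity is conjugate to its inverse.

## Fusion in elementary abelian subgroups: when other finite groups satisfy the conclusion

Lemma 8 used that no power of $p$ kills an element $\zeta\ne1$, while some power of $p$ kills $g$. In a general finite group, an element $g$ of order prime to $p$ may realize $\zeta$ by conjugation. This is the only obstruction, and it is visible on elementary abelian subgroups.

**Theorem 3.** Let $G$ be a finite group with $K(n)^{\rm odd}(BG)=0$. Then $k_{2i}=k_0-1$ for all $0<i<p^n-1$ if and only if $|N_G(B)/C_G(B)|$ is prime to $p^n-1$ for every elementary abelian $p$-subgroup $B\le G$. If $p^n>2$, both are equivalent to the single equality $k_2=k_0-1$.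

*Proof.* If $p^n=2$, both conditions hold vacuously. Let $p^n>2$.

**Step 1: from ranks to freeness.** The trivial class is one orbit with stabilizer $C\ne1$. By Theorem 2, $k_0$ is the number of all orbits and $k_2$ is the number of free orbits. So $k_2=k_0-1$ if and only if $C$ acts freely on $S\setminus\{[1]\}$. In that case, for $0<i<p^n-1$, exactly the free orbits count for $k_{2i}$, so all these $k_{2i}$ equal $k_2=k_0-1$. Conversely, the equalities for all $i$ include $i=1$. It remains to show that $C$ acts non-freely on $S\setminus\{[1]\}$ if and only if some elementary abelian $p$-subgroup $B$ has $\gcd(|N_G(B)/C_G(B)|,p^n-1)>1$.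

**Step 2: a fixed class produces a subgroup $B$.** Suppose the action is not free. Then some $\zeta\in C$ of prime order $q$ fixes some $[f]\ne[1]$, say $f(\zeta^*t)=gf(t)g^{-1}$. Let $A=f(T)\ne1$. It is a finite abelian $p$-group, and $g$ normalizes it because $gf(t)g^{-1}=f(\zeta^*t)$. Let $\gamma\in\operatorname{Aut}(A)$ be conjugation by $g$, and write $A$ additively. Then $\gamma f=f\zeta^*$, so:

- $(\gamma-1)f=f(\zeta^*-1)$, and since $f:T\to A$ is onto and $\zeta^*-1$ is bijective by (3), $\gamma-1$ is surjective on the finite group $A$, hence bijective;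
- $\gamma^qf=f(\zeta^*)^q=f$, so $\gamma^q=1$.

Put $B=A[p]\ne1$. It is characteristic in $A$, so $g\in N_G(B)$. As $\gamma-1$ is injective, $g$ acts on $B$ without nonzero fixed points. So $g$ acts nontrivially, and its image in $N_G(B)/C_G(B)$ has order exactly $q$. Since $q\mid p^n-1$, the greatest common divisor is greater than $1$.

**Step 3: a subgroup $B$ produces a fixed class.** Let $q$ be a prime dividing both $p^n-1$ and $|N_G(B)/C_G(B)|$; then $q\ne p$. By Cauchy's theorem there is $g\in N_G(B)$ acting on $B$ by an automorphism $\gamma$ of order $q$. By Maschke's theorem $B$ is a semisimple $\mathbb F_p[\gamma]$-module. Since $\gamma\ne1$, it has an irreducible submodule $B'$ on which $\gamma$ acts nontrivially. An irreducible module over $\mathbb F_p[x]/(x^q-1)$ is $\mathbb F_p[x]$ modulo an irreducible factor of $x^q-1$. So $B'\cong\mathbb F_p(\omega)$, with $\gamma$ acting as multiplication by some $\omega\in\overline{\mathbb F}_p$ with $\omega^q=1$, $\omega\ne1$; as $q$ is prime, $\omega$ is a primitive $q$-th root of unity.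

Next we find the matching quotient of $T$. Let $\zeta\in C$ have order $q$. By (3), $\zeta^*-1$ is surjective on $T/pT$, hence bijective on this finite group, and $T/pT\neq0$. Let $\mathbb F_p(\omega')$ be an irreducible quotient of $T/pT$ as a module under $\zeta^*$, with $\zeta^*$ acting as $\omega'$, where $\omega'^q=1$. Since $\zeta^*-1$ stays surjective on the quotient, $\omega'\ne1$, so $\omega'$ is a primitive $q$-th root of unity. Write $\omega=\omega'^a$. Then $a$ is prime to $q$, $\mathbb F_p(\omega)=\mathbb F_p(\omega')$, and $(\zeta^a)^*=(\zeta^*)^a$ acts on this quotient as $\omega$, with $\zeta^a\ne1$. The composite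
$$f:T\to T/pT\to\mathbb F_p(\omega')=\mathbb F_p(\omega)\cong B'\subset G$$
is nontrivial, and $f((\zeta^a)^*t)=\gamma(f(t))=gf(t)g^{-1}$. So $\zeta^a\ne1$ fixes $[f]\ne[1]$. $\square$

**The symmetric groups $\Sigma_p$.** The $p$-group hypothesis in Theorem 1 cannot be dropped. Let $p$ be odd and $G=\Sigma_p$. The Sylow subgroup $B=\mathbb Z/p$ has index prime to $p$, so by transfer $K(n)^*(B\Sigma_p)$ embeds in $K(n)^*(B\mathbb Z/p)=K(n)^*[x]/(x^{p^n})$. So it is even. We have $|N_G(B)/C_G(B)|=p-1>1$, and $p-1$ divides $p^n-1$. By Theorem 3 the conclusion of Theorem 1 fails for $\Sigma_p$.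

For $p=3$ and $n=1$ one can see this directly. Here $B$ is normal in $\Sigma_3$, and $K(1)^*(B\Sigma_3)$ is the invariant part of $K(1)^*[x]/(x^3)$ under $x\mapsto[-1](x)$. This series is homogeneous and $K(1)^*$ lives in degrees divisible by $4$, so $[-1](x)=-x$ modulo $x^3$. The invariants have basis $1,x^2$, in degrees $0$ and $4\equiv0$ modulo $4$. So $k_0=2$ and $k_2=0$. In terms of orbits, $X_1(\Sigma_3)$ consists of the classes of $1$ and of a $3$-cycle, and $[g]\mapsto[g^{-1}]$ fixes both.

## Dropping evenness: dimensions after rationalization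

Only Lemma 6 used evenness. Without it, the same count describes the free part in characteristic $0$.

**Theorem 4.** Let $G$ be any finite $p$-group, and let $E$ be completed Johnson–Wilson theory as above. Then $M=E^*(BG)\otimes_{E^*}\mathbb Q_p[v_n^{\pm1}]$ satisfies $M^{\rm odd}=0$, $\dim_{\mathbb Q_p}M^{2i}=m$ for $0<i<p^n-1$, and $\dim_{\mathbb Q_p}M^0=m+1$, where $m=\frac{|X_n(G)|-1}{p^n-1}$.

*Proof.* **Step 1: a basis of $M$ in even degrees.** By Lemma 5, $M$ is a finitely generated graded module over the graded field $\mathbb Q_p[v_n^{\pm1}]$. So it has a finite homogeneous basis $z_1,\dots,z_h$, of degrees $e_1,\dots,e_h$. The map $E^*\to D$ factors through $\mathbb Q_p[v_n^{\pm1}]$, so (5) reads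
$$M\otimes_{\mathbb Q_p[v_n^{\pm1}]}D\cong\operatorname{Map}(S,D).$$
The left side has $D$-basis $z_j\otimes1$, and the right side is concentrated in even degrees. So all $e_j$ are even, and $M^{\rm odd}=0$.

**Step 2: the count.** Each $z_j\otimes1$ is fixed by all $1\otimes\sigma_\zeta$, because $\sigma_\zeta$ fixes the image of $\mathbb Q_p[v_n^{\pm1}]$ in $D$. So Lemma 7 applies with $w_j=z_j\otimes1$. Since $\mathbb Q_p[v_n^{\pm1}]$ has dimension $1$ over $\mathbb Q_p$ in each degree divisible by $2(p^n-1)$ and vanishes in the other degrees,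
$$\dim_{\mathbb Q_p}M^{2i}=\#\{j:e_j\equiv2i\bmod2(p^n-1)\},$$
and by Lemma 7 this is the number of $C$-orbits in $S$ whose stabilizer order divides $i$. By Lemma 8 these orbits are the trivial class, with stabilizer of order $p^n-1$, and $m$ free orbits. So the number is $m+1$ for $i=0$ and $m$ for $0<i<p^n-1$. $\square$
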